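
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{A multiplicity list for every tree,\\ and the least number of simple eigenvalues}


\begin{abstract}
For a tree $T$ on $n\ge 2$ vertices we construct a real symmetric matrix with graph $T$ whose
distinct eigenvalues are two simple extreme ones and, for each vertex $v$ of degree $d_v\ge 2$,
one further eigenvalue of multiplicity exactly $d_v-1$. Consequently the smallest possible number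
of simple eigenvalues of such a matrix is at most $2+D_2(T)$, where $D_2(T)$ is the number of
vertices of degree $2$. The construction attaches one leaf at a time and uses the implicit
function theorem at a point where the new leaf is still disconnected. It also gives some control
over the order of the eigenvalues belonging to the vertices. Finally, we show that the bound is
attained by all caterpillars of maximum degree at most $3$, and that for other trees it can be
arbitrarily far from the truth.
\end{abstract}

\section{The question and the answer}

Let $T$ be a tree with vertex set $V$, $|V|=n$. Let $\mathcal S(T)$ be the set of real symmetric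
$n\times n$ matrices $A=(a_{ij})$ whose graph is $T$: for $i\ne j$ we have $a_{ij}\neq 0$ if and
only if $\{i,j\}$ is an edge, and the diagonal entries are arbitrary real numbers. A
\emph{multiplicity list} of $T$ is the unordered list $(m_1,\dots,m_q)$ of the multiplicities of
the distinct eigenvalues of some $A\in\mathcal S(T)$; thus $m_1+\dots+m_q=n$. Let $U(T)$ be the
smallest number of $1$s in a multiplicity list of $T$, and let $D_i(T)$ be the number of vertices
of degree $i$. We write $d_v$ for the degree of $v$.

How small can $U(T)$ be? It is known that $U(T)\ge 2$ if $n\ge2$: the largest and the smallest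
eigenvalue of a matrix in $\mathcal S(T)$ are always simple (Lemma~\ref{lem:perron} below), and
they differ because the matrix is not a multiple of the identity. For a path on $n\ge2$ vertices,
$A\in\mathcal S(T)$ is a tridiagonal matrix with nonzero off-diagonal entries. An eigenvector for
a given eigenvalue is then determined by its first entry, so all eigenvalues are simple
and $U(T)=n=2+D_2(T)$. At the other extreme, take the star with $n-1\ge 3$ leaves, with $0$ on
the diagonal and $1$ on the edges: the eigenvalues are $\pm\sqrt{n-1}$ and $0$, the latter with
multiplicity $n-2$. Hence $U(T)=2=2+D_2(T)$. The following question comes from \cite{thesis}: is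
\[
U(T)\le 2+D_2(T)\qquad\text{for every tree }T\,?
\]

A count suggests that the answer should be yes. Suppose that for a vertex $v$ of degree
$d_v\ge2$ all the $d_v$ components of $T-v$ carry a common eigenvalue $\lambda_v$. Then $A$ itself
has $\lambda_v$ as an eigenvalue of multiplicity at least $d_v-1$
(Lemma~\ref{lem:drop}). If this could be done for all non-leaves at once, with distinct
$\lambda_v$ different from the two extreme eigenvalues, then, since leaves contribute $0$ to the
following sum, we would obtain at least
\begin{equation}\label{eq:count}
\sum_{d_v\ge 2}(d_v-1)=\sum_{v\in V}(d_v-1)=2(n-1)-n=n-2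
\end{equation}
eigenvalues, counted with multiplicity. Only two places remain, and they are taken by the two
extreme eigenvalues. The simple eigenvalues would be these two and one for each vertex of
degree $2$. The difficulty is to satisfy the conditions at all vertices simultaneously, since an
entry of $A$ can occur in the conditions at many vertices. We show that this is always possible.

\begin{theorem}\label{thm:main}
Let $T$ be a tree on $n\ge 2$ vertices. There are $A\in\mathcal S(T)$, distinct reals
$\lambda_v$, one for each non-leaf $v$, and reals $\mu<\nu$ with $\mu<\lambda_v<\nu$ for all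
these $v$, such that the spectrum of $A$ consists of $\mu$ and $\nu$, each simple, and of the
$\lambda_v$, where $\lambda_v$ has multiplicity exactly $d_v-1$. Hence the numbers
$d_v-1$ $(d_v\ge 2)$ together with $1,1$ form a multiplicity list of $T$.
\end{theorem}

\begin{corollary}\label{cor:main}
$U(T)\le 2+D_2(T)$ for every tree $T$. In particular, $U(T)=2$ for every tree on at least two
vertices that has no vertex of degree $2$.
\end{corollary}

\begin{proof}
For $n\ge2$ the list in Theorem~\ref{thm:main} contains exactly $2+D_2(T)$ ones. If $n=1$, then
$U(T)=1\le 2$. The last sentence follows together with $U(T)\ge 2$.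
\end{proof}

Section~\ref{sec:prelim} collects the facts used. Section~\ref{sec:system} turns the conditions
into a square system of polynomial equations. Section~\ref{sec:leaf}, the heart of the proof,
shows how to pass from a solution for $T-x$ to a solution for $T$ when $x$ is a leaf, and
Section~\ref{sec:proof} concludes. Section~\ref{sec:more} discusses the order of the eigenvalues
and the quality of the bound.

\section{Three facts}\label{sec:prelim}

For a set $S$ and an element $v$ we write $S\setminus v$ for $S\setminus\{v\}$ and $S\cup v$ for
$S\cup\{v\}$.

\paragraph{Characteristic polynomials.}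
For $A\in\mathcal S(T)$ let $a_i$ be the diagonal entries and $w_e=a_{ij}^2>0$ for each edge
$e=\{i,j\}$, the \emph{weight} of $e$; collect them in $\theta=(a,w)\in\mathbb R^{2n-1}$. For
$S\subseteq V$ let $A[S]$ be the principal submatrix on $S$. Expand $\det(zI-A[S])$ over
permutations of $S$. A permutation with a cycle of length at least $3$ contributes $0$, since $T$
has no cycles, and a transposition $(i\,j)$ contributes a factor $-a_{ij}^2$. Therefore the
characteristic polynomial of $A[S]$ is
\[
p_S(\theta;z)=\sum_{M}(-1)^{|M|}\prod_{e\in M}w_e\prod_{i\in S\setminus V(M)}(z-a_i),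
\]
where $M$ runs over the matchings of the subgraph induced on $S$ (sets of pairwise disjoint
edges), $V(M)$ is the set of vertices covered by $M$, and $p_\emptyset=1$. So $p_S$ is a
polynomial in $z$, the $a_i$ and the $w_e$, and the formula defines it for all
$\theta\in\mathbb R^{2n-1}$, whatever the signs of the $w_e$. Moreover, if all $w_e\ge 0$, then it
is the characteristic polynomial of $A_\theta[S]$, where $A_\theta$ is the symmetric matrix with
diagonal entries $a_i$, entries $\sqrt{w_e}$ at the edges $e$, and $0$ elsewhere.

Let $x$ be a leaf of $T$ with neighbor $y$, let $x,y\in S$, and write $t=w_{xy}$. Sorting the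
matchings according to whether they contain the edge $xy$ gives
\begin{equation}\label{eq:rec}
p_S(z)=(z-a_x)\,p_{S\setminus x}(z)-t\,p_{S\setminus\{x,y\}}(z).
\end{equation}

\paragraph{Extreme eigenvalues.}
The next lemma is the part of the Perron--Frobenius theorem that we need.

\begin{lemma}\label{lem:perron}
Let $T$ be a tree and $A\in\mathcal S(T)$. The largest eigenvalue $\nu$ of $A$ is simple and
strictly exceeds every eigenvalue of every proper principal submatrix. The smallest eigenvalue
is simple and strictly smaller than every eigenvalue of every proper principal submatrix. In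
particular, $p_S(z)>0$ for all $S\subsetneq V$ and all $z\ge\nu$.
\end{lemma}

\begin{proof}
Conjugating by a diagonal matrix of signs, chosen outward from a root of $T$, makes all
off-diagonal entries nonnegative and does not change the spectrum of any $A[S]$. Let $f$ be a
unit eigenvector for $\nu$, that is, a unit vector maximizing $f^{\mathsf T}Af$. Then the vector
$|f|$ of absolute values is also a maximizer, hence an eigenvector for $\nu$. If $|f|_i=0$, the
$i$th row of $A|f|=\nu|f|$ reads $\sum_{j\sim i}a_{ij}|f|_j=0$ with all $a_{ij}>0$, so $|f|$
vanishes at all neighbors of $i$ and, $T$ being connected, everywhere, which is impossible. So no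
eigenvector for $\nu$ has a zero entry. Two independent ones would have a nonzero combination with
a zero entry; hence $\nu$ is simple. Any eigenvalue of $A[S]$, $\emptyset\ne S\subsetneq V$, is the
value of $f^{\mathsf T}Af$ at a unit vector $f$ that vanishes off $S$, so it is at most $\nu$, and
it is not $\nu$ because otherwise $f$ would be an eigenvector for $\nu$ with a zero entry. The
second sentence of the lemma is the first one for $-A$. The last holds since $p_S$ is monic with
all its roots real and less than $\nu$.
\end{proof}

\paragraph{Deleting a vertex.}
We use Cauchy interlacing: if a row and the column of the same index are deleted from a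
symmetric matrix, the eigenvalues of the smaller matrix interlace those of the larger one. In
particular, the second largest eigenvalue of the larger matrix is at most the largest of the
smaller one.

A \emph{branch} at $v$ is the vertex set of a component of $T-v$. There are $d_v$ branches at
$v$, and deleting row and column $v$ from $A$ leaves the direct sum of the blocks $A[B]$ over
these branches.

\begin{lemma}\label{lem:drop}
Let $A\in\mathcal S(T)$ and $d_v\ge2$. If $\lambda$ is an eigenvalue of $A[B]$ for every branch
$B$ at $v$, then $\lambda$ is an eigenvalue of $A$ of multiplicity at least $d_v-1$.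
\end{lemma}

\begin{proof}
Extend the vectors in the eigenspace of $A[V\setminus v]$ for $\lambda$ by $0$ at $v$. They form a
space of dimension at least $d_v$. Those among them that are orthogonal to row $v$ of $A$ satisfy
the eigenvector equation of $A$ for $\lambda$, and they form a subspace of codimension at most $1$.
\end{proof}

\section{The branch system}\label{sec:system}

We first see in an example how the branch conditions at two vertices interact, and how they may be
satisfied.

\begin{example}\label{ex:double}
Let $T$ have two adjacent vertices $c_1,c_2$ of degree $3$ and four leaves, two at each $c_i$.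
Aim at $\lambda_{c_1}=-1$ and $\lambda_{c_2}=1$. Two of the branches at $c_1$ are single leaves, so
these leaves need diagonal entry $-1$; likewise the leaves at $c_2$ need $1$. Put $0$ on the
diagonal at $c_1,c_2$, let the four leaf edges have weight $1$ and let the edge $c_1c_2$ have
weight $b>0$. The third branch at $c_1$ consists of $c_2$ and its leaves and has characteristic
polynomial $(z-1)\bigl(z(z-1)-2\bigr)=(z-1)(z-2)(z+1)$, which vanishes at $-1$, as required. By
the symmetry $z\mapsto -z$ the third branch at $c_2$ has $(z+1)(z+2)(z-1)$, which vanishes at $1$.
Sorting matchings by the edge $c_1c_2$, we find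
\[
p_V(z)=(z-1)(z-2)(z+1)\cdot(z+1)(z+2)(z-1)-b\,(z+1)^2(z-1)^2=(z^2-1)^2(z^2-4-b).
\]
The multiplicity list is $(2,2,1,1)$, as in Theorem~\ref{thm:main}.
\end{example}

Here a symmetric guess solved the equations. For a general tree we need a reason for
solvability, and we look for one that survives induction on the number of vertices. Two
modifications make the system suitable. First, we impose the branch condition also at leaves
$v$, where the only branch is $V\setminus v$ and the condition prescribes an eigenvalue of
$A[V\setminus v]$. This forces no multiplicity in $A$, but a leaf may become an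
interior vertex when the tree grows, and its $\lambda_v$ must then be in place. Second, we exempt
one leaf $r$ and prescribe the two extreme eigenvalues. The result is a square system.

\begin{definition}\label{def:system}
Let $T$ be a tree on $n\ge2$ vertices, $r$ a leaf of $T$, and let $\lambda_v$ $(v\in V\setminus r)$,
$\mu$, $\nu$ be reals. The \emph{branch system} of $(T,r)$ consists of the equations
\begin{align*}
p_B(\theta;\lambda_v)&=0\qquad (v\in V\setminus r,\ B\text{ a branch at }v),\\
p_V(\theta;\mu)&=0,\qquad p_V(\theta;\nu)=0
\end{align*}
in the unknown $\theta\in\mathbb R^{2n-1}$. A \emph{nondegenerate realization} of $(T,r)$ is a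
quadruple $(\theta,\lambda,\mu,\nu)$ with $\lambda=(\lambda_v)_{v\in V\setminus r}$ such that
\begin{enumerate}
\item[(i)] the $\lambda_v$ are distinct, all $w_e$ are positive, and $\theta$ solves the branch
system;
\item[(ii)] $\mu$ and $\nu$ are the smallest and the largest eigenvalue of $A_\theta$;
\item[(iii)] with $\lambda,\mu,\nu$ held fixed, the Jacobian of the branch system with respect to
$\theta$ is nonsingular at this point.
\end{enumerate}
\end{definition}

Condition (iii) makes sense because the number of equations is
\[
\sum_{v\neq r}d_v+2=\bigl(2(n-1)-1\bigr)+2=2n-1,
\]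
the number of unknowns; with conditions at all leaves there would be one equation more than
unknowns. In a nondegenerate realization
\begin{equation}\label{eq:between}
\mu<\lambda_v<\nu\qquad(v\in V\setminus r)
\end{equation}
by Lemma~\ref{lem:perron}, since $\lambda_v$ is an eigenvalue of the proper principal submatrix
$A_\theta[B]$ for any branch $B$ at $v$.

\begin{example}[$n=2$]\label{ex:base}
Let $V=\{r,y\}$ with one edge of weight $w$. The unknowns are $(a_r,a_y,w)$ and the equations are
\[
\lambda_y-a_r=0,\qquad p(\mu)=0,\qquad p(\nu)=0,\qquad\text{where } p(z)=(z-a_r)(z-a_y)-w .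
\]
Take $a_r=a_y=0$, $w=1$, $\lambda_y=0$, $\mu=-1$, $\nu=1$. The eigenvalues are $\pm1$. Since
$\partial p/\partial a_r=-(z-a_y)$, $\partial p/\partial a_y=-(z-a_r)$ and
$\partial p/\partial w=-1$, the Jacobian is
\[
\begin{pmatrix}-1&0&0\\ 1&1&-1\\ -1&-1&-1\end{pmatrix},
\]
with determinant $2$. So this is a nondegenerate realization.
\end{example}

\section{Attaching a leaf}\label{sec:leaf}

Let $T'=T-x$ and $V'=V\setminus x$, where $x\ne r$ is a leaf with neighbor $y\ne r$, and let a
nondegenerate realization of $(T',r)$ with matrix $A'$ and extreme eigenvalues $\mu,\nu'$ be
given. We want to continue it to $T$, starting from the edge weight $t=w_{xy}=0$. At $t=0$ the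
matrix is $A'\oplus(a_x)$, and two of the new equations restrict our choices:
\begin{itemize}
\item the branch $\{x\}$ at $y$ requires $a_x=\lambda_y$;
\item the branch $V'$ at $x$ requires that $\lambda_x$ be an eigenvalue of $A'$.
\end{itemize}
An eigenvalue of $A'$ that is surely different from all the old $\lambda_v$ is the largest one,
by~\eqref{eq:between}. So we set $\lambda_x=\nu'$. But for $t>0$ this can no longer be the largest
eigenvalue of $A$, because $\lambda_x$ is an eigenvalue of a proper principal submatrix. So the
prescribed largest eigenvalue has to move up, and we use it as the parameter of the deformation.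
Let us watch this happen in the smallest case.

\begin{example}[from $n=2$ to $n=3$]\label{ex:path}
Start from Example~\ref{ex:base}, where $\nu'=1$, and attach a leaf $x$ to $y$ by an edge of
weight $t$. Put $\lambda_y=0$, $\lambda_x=1$, $\mu=-1$, and let $s$ be the prescribed largest
eigenvalue. The two branches at $y$ give $a_r=a_x=0$. With these values,
\[
p_{\{r,y\}}(z)=z^2-a_yz-w,\qquad p_V(z)=z\,(z^2-a_yz-w-t),
\]
and the remaining equations $p_{\{r,y\}}(1)=0$, $p_V(-1)=0$, $p_V(s)=0$ become, for $s\neq0$,
\[
1-a_y-w=0,\qquad 1+a_y-w-t=0,\qquad s^2-sa_y-w-t=0 .
\]
For $s\ne0,-1$ their only solution is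
\[
a_y=s-1,\qquad w=2-s,\qquad t=2(s-1),
\]
and then $p_V(z)=z(z+1)(z-s)$. At $s=1$ we have the disconnected starting point $t=0$. For
$1<s<2$ both weights are positive and we have a matrix with the prescribed eigenvalues. For $s$
slightly less than $1$ the equations still have a solution, but with $t<0$, and no real symmetric
matrix belongs to it. So the sign of $t$ must be controlled.
\end{example}

In general one may worry that the branch system of $T$ is singular at $t=0$ when the prescribed
largest eigenvalue is $\nu'=\lambda_x$. By~\eqref{eq:rec} its last equation is then
$(\nu'-a_x)p_{V'}(\nu')-t\,p_{V'\setminus y}(\nu')=0$, and up to the term with $t$ this is a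
consequence of the equation $p_{V'}(\lambda_x)=0$. It is precisely the term with $t$ that keeps the
two equations independent: its coefficient involves $p_{V'\setminus y}(\nu')$, which is positive by
Lemma~\ref{lem:perron}. The same positivity gives the sign of $t$.

\begin{lemma}\label{lem:leaf}
Let $T$ be a tree on $n\ge 3$ vertices, $r$ a leaf of $T$, and $x\neq r$ another leaf, with
neighbor $y$. Put $T'=T-x$. Then $y\ne r$, and $r$ is a leaf of $T'$. Let
$(\theta'_0,(\lambda_v),\mu,\nu')$ be a nondegenerate realization of $(T',r)$. Then $(T,r)$ has a
nondegenerate realization with the same $\lambda_v$ for $v\ne r,x$, the same $\mu$, and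
$\lambda_x=\nu'$.
\end{lemma}

\begin{proof}
If $y=r$, then the two leaves $x$ and $r$ are adjacent and $T$ has only two vertices, contrary to
$n\ge3$. So $y\neq r$, and removing $x$ does not change the degree of $r$. Let $V'=V\setminus x$
and $\lambda_x=\nu'$. By~\eqref{eq:between} for $T'$ we have $\mu<\lambda_v<\nu'$ for
$v\in V'\setminus r$, so the $\lambda_v$, $v\in V\setminus r$, are distinct.

\smallskip
\emph{The system.} The unknowns for $T$ are $\Theta=(\theta',a_x,t)$ with
$\theta'\in\mathbb R^{2n-3}$ and $t=w_{xy}$. Write $s$ for the prescribed largest eigenvalue. The
branches of $T$ are obtained as follows. At $v\in V'\setminus\{r,y\}$ exactly one branch of $T'$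
contains $y$; it is enlarged by $x$, and the other branches at $v$ are unchanged. At $y$ the
branches of $T'$ are unchanged and the branch $\{x\}$ is new. At $x$ the only branch is $V'$.
Using~\eqref{eq:rec}, we obtain the following $2n-1$ equations.
\begin{itemize}
\item[(E1)] $p_B(\theta';\lambda_v)=0$, for $v\in V'\setminus\{r,y\}$ and each branch $B$ of $T'$
at $v$ with $y\notin B$, and for $v=y$ and each branch $B$ of $T'$ at $y$;
\item[(E2)] $(\lambda_v-a_x)\,p_B(\theta';\lambda_v)-t\,p_{B\setminus y}(\theta';\lambda_v)=0$, for
$v\in V'\setminus\{r,y\}$ and the branch $B$ of $T'$ at $v$ with $y\in B$;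
\item[(E3)] $(\mu-a_x)\,p_{V'}(\theta';\mu)-t\,p_{V'\setminus y}(\theta';\mu)=0$;
\item[(E4)] $p_{V'}(\theta';\nu')=0$, the equation of the branch $V'$ at $x$, where
$\lambda_x=\nu'$;
\item[(E5)] $\lambda_y-a_x=0$, the equation of the branch $\{x\}$ at $y$;
\item[(E6)] $(s-a_x)\,p_{V'}(\theta';s)-t\,p_{V'\setminus y}(\theta';s)=0$.
\end{itemize}

\smallskip
\emph{The starting point.} At $\Theta_0=(\theta'_0,\lambda_y,0)$ and $s=\nu'$ all equations hold,
because the branch system of $T'$ holds at $\theta'_0$. We claim that the Jacobian with respect
to $\Theta$ is nonsingular there. Let $(h,\alpha,\tau)$ be in its kernel, with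
$h\in\mathbb R^{2n-3}$ and $\alpha,\tau\in\mathbb R$. Write $\partial_hp$ for the derivative of a
polynomial $p$ in the direction $h$ with respect to $\theta'$ at $\theta_0'$.

From (E5), $\alpha=0$. From (E4), $\partial_hp_{V'}(\nu')=0$. The equation (E6) now gives
\[
(\nu'-\lambda_y)\,\partial_hp_{V'}(\nu')-\tau\,p_{V'\setminus y}(\theta'_0;\nu')=0,
\]
so $\tau\,p_{V'\setminus y}(\theta_0';\nu')=0$. Since $p_{V'\setminus y}(\theta'_0;\nu')>0$ by
Lemma~\ref{lem:perron}, it follows that $\tau=0$. The equations (E1)--(E4) now say that
\[
\partial_hp_B(\lambda_v)=0,\qquad (\lambda_v-\lambda_y)\,\partial_hp_B(\lambda_v)=0,\qquad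
(\mu-\lambda_y)\,\partial_hp_{V'}(\mu)=0,\qquad \partial_hp_{V'}(\nu')=0,
\]
respectively. Here $\lambda_v\ne\lambda_y$ for $v\neq y$, since the $\lambda$'s are distinct, and
$\mu\ne\lambda_y$. Dividing by these factors, we see that $h$ is in the kernel of the Jacobian of
the branch system of $T'$ at $\theta'_0$: (E1) and (E2) supply all its branch equations, (E3) the
equation of $\mu$, and (E4) the equation of $\nu'$. By condition (iii) for $T'$, $h=0$. This
proves the claim.

\smallskip
\emph{The deformation.} By the implicit function theorem there is a smooth family
$\Theta(s)=(\theta'(s),a_x(s),t(s))$, for $s$ near $\nu'$, with $\Theta(\nu')=\Theta_0$, that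
solves (E1)--(E6); for $s$ close enough to $\nu'$ the Jacobian with respect to $\Theta$ is still
nonsingular at $\Theta(s)$. By (E5), $a_x(s)=\lambda_y$. We show that any $s>\nu'$ sufficiently
close to $\nu'$ gives a nondegenerate realization of $(T,r)$, with $\nu=s$ and $\theta=\Theta(s)$.
Condition (iii) has just been established.

\smallskip
\emph{The weights are positive.} The weights in $\theta'(s)$ are positive for $s$ near $\nu'$ by
continuity. Let $A'(s)=A_{\theta'(s)}\in\mathcal S(T')$. For
$s=\nu'$ its largest eigenvalue is $\nu'$ and is simple. By continuity of the eigenvalues, for $s$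
near $\nu'$ exactly one eigenvalue of $A'(s)$ is close to $\nu'$ and all others are smaller.
By (E4), $\nu'$ is an eigenvalue of $A'(s)$; hence it is the largest one. So for $s>\nu'$ the
monic polynomial $p_{V'}(\theta'(s);\cdot)$ is positive at $s$, and
$p_{V'\setminus y}(\theta'(s);s)>0$ by Lemma~\ref{lem:perron} for $A'(s)$. Also
$s>\nu'>\lambda_y$. Now (E6) yields
\[
t(s)=\frac{(s-\lambda_y)\,p_{V'}(\theta'(s);s)}{p_{V'\setminus y}(\theta'(s);s)}>0 .
\]
This proves (i).

\smallskip
\emph{The extreme eigenvalues.} For $s>\nu'$ let $A(s)=A_{\Theta(s)}\in\mathcal S(T)$. By (E6),
$s$ is an eigenvalue of $A(s)$. It exceeds $\nu'$, the largest eigenvalue of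
$A(s)[V']=A'(s)$. By interlacing, at most one eigenvalue of $A(s)$ exceeds $\nu'$. So $s$ is the
largest eigenvalue. As $s\downarrow\nu'$, the matrix $A(s)$ tends to $A'(\nu')\oplus(\lambda_y)$,
whose smallest eigenvalue is $\mu$, and it is simple because $\mu$ is a simple eigenvalue of
$A'(\nu')$ and $\lambda_y>\mu$. So for $s$ near $\nu'$ exactly one eigenvalue of $A(s)$ is close to
$\mu$ and all others are larger. By (E3), $\mu$ is an eigenvalue of $A(s)$; hence it is the
smallest. This proves (ii).
\end{proof}

The distinctness of the $\lambda_v$ is essential to the argument. If $\lambda_v=\lambda_y$ for some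
$v\in V'\setminus\{r,y\}$, the linearization of (E2) at $v$ involves only $\tau$. So does that of
(E6), after a multiple of that of (E4) has been subtracted. Hence the Jacobian at $\Theta_0$ would
be singular.

\section{Proof of the theorem}\label{sec:proof}

\begin{proposition}\label{prop:exist}
For every tree $T$ on $n\ge 2$ vertices and every leaf $r$ of $T$, the pair $(T,r)$ has a
nondegenerate realization.
\end{proposition}

\begin{proof}
We use induction on $n$. Example~\ref{ex:base} is the case $n=2$. If $n\ge 3$, choose a leaf
$x\ne r$, which exists since $T$ has at least two leaves. Then $r$ is a leaf of $T-x$, by induction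
$(T-x,r)$ has a nondegenerate realization, and Lemma~\ref{lem:leaf} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Choose a leaf $r$, take a nondegenerate realization $(\theta,\lambda,\mu,\nu)$ of $(T,r)$ and let
$A=A_\theta$. Let $v$ be a non-leaf; then $v\ne r$, so $\lambda_v$ is an eigenvalue of $A[B]$ for
every branch $B$ at $v$. By Lemma~\ref{lem:drop} it is an eigenvalue of $A$ of multiplicity at
least $d_v-1\ge 1$. The $\lambda_v$ are distinct and lie strictly between $\mu$ and $\nu$
by~\eqref{eq:between}, which also shows $\mu<\nu$. By~\eqref{eq:count} the multiplicities of the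
$\lambda_v$ of the non-leaves add up to at least $n-2$. Together with $\mu$ and $\nu$ this accounts
for all $n$ eigenvalues. So each $\lambda_v$ has multiplicity exactly $d_v-1$, and $\mu$ and $\nu$
are simple.
\end{proof}

\section{Order of the eigenvalues and quality of the bound}\label{sec:more}

\subsection*{Prescribing the order}

The construction places each new $\lambda_x$ above all the earlier ones. Applied to $-A$, it
places it below. This gives some control over the order.

\begin{proposition}\label{prop:order}
Let $T$ be a tree on $n\ge2$ vertices and $r$ a leaf of $T$. Let $u_1,\dots,u_{n-1}$ be an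
ordering of $V\setminus r$ such that $\{r,u_1,\dots,u_i\}$ induces a connected subgraph for every
$i$, and let $\sigma_2,\dots,\sigma_{n-1}\in\{+,-\}$ be arbitrary. In Theorem~\ref{thm:main} one
can arrange that, for every $i\ge2$ for which $u_i$ is a non-leaf, $\lambda_{u_i}$ is larger than
all $\lambda_{u_j}$ with $j<i$ and $u_j$ a non-leaf if $\sigma_i=+$, and smaller than all of them if
$\sigma_i=-$.
\end{proposition}

\begin{proof}
Let $T_i$ be the subtree induced on $\{r,u_1,\dots,u_i\}$. For $i\ge2$ the vertex $u_i$ is a leaf
of $T_i$, because $T_{i-1}$ and $T_i$ are connected and $T_i$ has no cycle. Its neighbor in $T_i$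
is not $r$, because the only neighbor of $r$ in $T$ is $u_1$. So we may start from
Example~\ref{ex:base} on $T_1$ and attach $u_2,u_3,\dots$ in this order, leaving the earlier
$\lambda$'s unchanged. If $\sigma_i=+$, we apply Lemma~\ref{lem:leaf}, which sets $\lambda_{u_i}$
equal to the largest eigenvalue of the matrix on $T_{i-1}$; by~\eqref{eq:between} it exceeds all
earlier $\lambda$'s.

Let $\sigma_i=-$. Replacing $(a,w)$, $\lambda$, $\mu$, $\nu$ by $(-a,w)$, $-\lambda$, $-\nu$, $-\mu$
turns a nondegenerate realization into a nondegenerate realization. Indeed, $p_S(z)$ becomes
$(-1)^{|S|}p_S(-z)$, so the spectrum changes sign, the equations change only by signs, the two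
equations of the extreme eigenvalues are interchanged, and the substitution $(a,w)\mapsto(-a,w)$
is linear and invertible. We negate in this way, apply Lemma~\ref{lem:leaf}, and negate again. The
result has $\lambda_{u_i}$ equal to the smallest eigenvalue of the matrix on $T_{i-1}$, which is
smaller than all earlier $\lambda$'s. The nondegenerate realization of $(T,r)$ obtained at the end
yields Theorem~\ref{thm:main} as in Section~\ref{sec:proof}.
\end{proof}

\subsection*{Trees for which the bound is attained}

A \emph{caterpillar} is a tree whose non-leaves induce a path (possibly empty).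

\begin{proposition}\label{prop:sharp}
If $T$ is a caterpillar on $n\ge2$ vertices with maximum degree at most $3$, then
$U(T)=2+D_2(T)$. So the bound is attained for every prescribed pair $(D_2,D_3)$ and every
arrangement of the vertices of degree $2$ and $3$ along a path; paths are the case $D_3=0$.
\end{proposition}

\begin{proof}
Write $D_i=D_i(T)$ and let $d$ be the number of vertices on a longest path of $T$. Let
$A\in\mathcal S(T)$ have $q$ distinct eigenvalues, $u$ of them simple.

We first show $q\ge d$. Let $0\le k\le d-1$, and let $i,j$ be two vertices at distance $k$, which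
exist on the longest path. Then $(A^l)_{ij}=0$ for $l<k$, and $(A^k)_{ij}\ne0$, because it is the
product of the entries of $A$ along the unique path from $i$ to $j$. Consequently, in a
nontrivial linear combination of $I,A,\dots,A^{d-1}$ with highest occurring power $A^k$, the
entry at $(i,j)$ is nonzero. So $I,A,\dots,A^{d-1}$ are linearly independent, and the
minimal polynomial of $A$, whose degree is $q$, has degree at least $d$.

Counting multiplicities, $n\ge u+2(q-u)$, so $u\ge 2q-n\ge 2d-n$. It remains to compute $d$ and
$n$. If $n=2$, then $d=2$ and $D_2=D_3=0$. If $n\ge3$, let $P$ be the path of the $D_2+D_3\ge1$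
non-leaves. Each end of $P$ has a neighbor outside $P$, which is a leaf; if $P$ is a single vertex,
it has two such neighbors. So $P$ extends to a path with $D_2+D_3+2$ vertices. No path is
longer, since only its ends can be leaves. In all cases $d=2+D_2+D_3$. From
$\sum_v(d_v-2)=-2$ we get $D_1=2+D_3$ and $n=2+D_2+2D_3$. Hence
\[
u\ge 2d-n=2+D_2 .
\]
Together with Corollary~\ref{cor:main} this proves the equality. Finally, any nonempty sequence of
degrees $2$ and $3$ along a path $P$ is realized by attaching leaves to the vertices of $P$ until
each has its prescribed degree; the pair $(0,0)$ is realized by $n=2$.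
\end{proof}

\subsection*{Trees for which the bound is far from the truth}

By Corollary~\ref{cor:main}, $D_2(T)=0$ implies $U(T)=2$ for $n\ge2$. The converse is false, and
$2+D_2(T)-U(T)$ is unbounded.

\begin{proposition}\label{prop:gap}
For $k\ge 2$ let $T_k$ consist of two adjacent vertices $c_1,c_2$ and, for each $i$, of $k$ paths
on two vertices (the arms at $c_i$), each attached to $c_i$ by one of its ends. Then
$D_2(T_k)=2k$, but $U(T_k)=2$.
\end{proposition}

\begin{proof}
The vertices of degree $2$ are the $2k$ arm vertices next to $c_1$ or $c_2$, since $c_1,c_2$ have
degree $k+1\ge3$. We call these arm vertices inner and the leaves outer. Define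
$A\in\mathcal S(T_k)$ as follows. The diagonal entries are $-1$ at $c_1$
and its arms and $+1$ at $c_2$ and its arms. The edge inside each arm has entry $2$, each edge
from $c_i$ to an arm has entry $\sqrt{12/k}$, and the edge $c_1c_2$ has entry $\sqrt{11}$.

The arms at $c_1$ have eigenvalues $-1\pm2$, that is, $-3$ and $1$; those at $c_2$ have
eigenvalues $1\pm 2$, that is, $-1$ and $3$. Take an eigenvector of an arm at $c_1$, put
multiples of it on all the arms at $c_1$ with coefficients that add up to $0$, and put $0$
elsewhere. Since the contributions at $c_1$ cancel, this gives eigenvectors of $A$, a space of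
dimension $k-1$ for $-3$ and one for $1$. In the same way $c_2$ gives spaces of dimension $k-1$ for
$-1$ and $3$.

The orthogonal complement of the span of these four spaces is invariant and has dimension
$(4k+2)-4(k-1)=6$. It consists of the vectors that, for each $i$, are constant on the outer
vertices of the arms at $c_i$ and constant on the inner ones. In the orthonormal basis formed, in
this order, by the normalized sums over the outer and over the inner arm vertices at $c_1$, the
vertices $c_1$ and $c_2$, and the normalized sums over the inner and over the outer arm vertices
at $c_2$, $A$ acts as the tridiagonal matrix with diagonal $(-1,-1,-1,1,1,1)$ and off-diagonal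
entries $(2,\sqrt{12},\sqrt{11},\sqrt{12},2)$, as $\sqrt k\cdot\sqrt{12/k}=\sqrt{12}$. Its last
$3\times3$ block has characteristic polynomial
\[
(z-1)\bigl((z-1)^2-4\bigr)-12(z-1)=(z-1)\bigl((z-1)^2-16\bigr)=(z-1)(z-5)(z+3),
\]
and the first one has $(z+1)(z+5)(z-3)$ by the same computation with $z+1$ in place of $z-1$. The
last and first $2\times2$ blocks have $(z-1)^2-4=(z-3)(z+1)$ and $(z+1)^2-4=(z+3)(z-1)$. So the
$6\times 6$ matrix has characteristic polynomial
\begin{multline*}
(z+1)(z+5)(z-3)(z-1)(z-5)(z+3)-11(z+3)(z-1)(z-3)(z+1)\\
=(z^2-1)(z^2-9)\bigl((z^2-25)-11\bigr)=(z^2-1)(z^2-9)(z^2-36).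
\end{multline*}
Altogether $A$ has the eigenvalues $-3,-1,1,3$, each of multiplicity $(k-1)+1=k\ge2$, and the
simple eigenvalues $\pm6$. So $U(T_k)\le2$, and $U(T_k)\ge2$ holds for every tree on at least two
vertices.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Linear and Nonlinear Trees: Multiplicity Lists of Symmetric Matrices},
\url{https://scholarworks.wm.edu/cgi/viewcontent.cgi?referer=&httpsredir=1&article=1113&context=honorstheses}.
\end{thebibliography}

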